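\title{A manifold with the fixed point property whose square does not have it}

\begin{abstract}
We show that the fixed point property is not inherited by squares of compact connected manifolds. In every dimension $m\ge 23$ there is a parallelizable smooth manifold $M$ with boundary, and in every dimension $4j+4$ with $j\ge 6$ even there is a closed orientable smooth manifold $M$, such that every self-map of $M$ has nonzero Lefschetz number while $M\times M$ has a self-map without fixed points. The examples are built from two copies of an $S^7$-bundle $Y$ over a fake projective plane. The Steenrod operations $\mathrm{Sq}^4$ and $P^1$ keep the Lefschetz numbers of $M$ away from zero, one modulo $2$ and the other modulo $3$. In the square, a map of fiber degree a power of $2$ and a map of degree a power of $3$ combine to make $Y$, with its antipodal map, a retract.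
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A space $X$ has the \emph{fixed point property} (f.p.p.) if every map $f\colon X\to X$ has a fixed point. All maps are continuous, and a \emph{manifold} is a compact connected topological manifold, with or without boundary. Husseini showed that there are smooth manifolds $M$ and $M'$ with the f.p.p.\ such that $M\times M'$ does not have the f.p.p. The case of two equal factors is posed as an open problem in \cite{FPF}: \emph{if a manifold $M$ has the f.p.p., must $M\times M$ have the f.p.p.?} The answer is no, both for manifolds with boundary and for closed manifolds.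

\begin{theorem}\label{thm:boundary}
For every $m\ge 23$ there is a compact connected parallelizable smooth $m$-manifold $M$ with boundary such that every map $f\colon M\to M$ has Lefschetz number $L(f)\ne 0$, so that $M$ has the f.p.p., while $M\times M$ does not have the f.p.p.
\end{theorem}

\begin{theorem}\label{thm:closed}
For every even $j\ge 6$ there is a closed connected orientable smooth manifold $N$ of dimension $4j+4$ such that every map $f\colon N\to N$ has $L(f)\ne 0$, while $N\times N$ does not have the f.p.p.
\end{theorem}

Theorem~\ref{thm:boundary} alone settles the problem. The smallest closed example given by Theorem~\ref{thm:closed} has dimension $28$.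

\subsection*{Two tools}
For a self-map $f$ of a space with finite-dimensional rational cohomology, $L(f)=\sum_i(-1)^i\operatorname{tr}\bigl(f^*|H^i(X;\mathbb{Q})\bigr)$. The Lefschetz fixed point theorem says that a self-map $f$ of a compact metric ANR (for instance of a manifold or of a compact polyhedron) with $L(f)\neq0$ has a fixed point. We say that $X$ has \emph{property {\rm(L)}} if $L(f)\ne0$ for every $f\colon X\to X$. Since traces satisfy $\operatorname{tr}(ST)=\operatorname{tr}(TS)$, we have $L(ab)=L(ba)$ for maps $a\colon X'\to X$ and $b\colon X\to X'$, and therefore property (L) depends only on the homotopy type. This is the tool for proving the f.p.p.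

The tool for disproving it is the \emph{retract principle}: if $r\colon P\to A$ is a retraction onto $A\subset P$ and $\alpha\colon A\to A$ has no fixed point, then $\alpha r\colon P\to P$ has none. Indeed, $\alpha r(a)=a$ forces $a\in A$, so $r(a)=a$ and $\alpha(a)=a$.

\subsection*{Which answer to expect}
The first examples suggest the answer yes. The square of a disk is a disk. A product map satisfies $L(f\times g)=L(f)L(g)$, so on the square of a space with property (L) only maps that mix the two coordinates can be free of fixed points, and the cohomology ring often leaves little room for mixing.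

\begin{example}\label{ex:cp2}
A self-map of $\mathbb{CP}^2$ that multiplies the generator of $H^2$ by $k$ has Lefschetz number $1+k+k^2>0$. Let $f$ be a self-map of $\mathbb{CP}^2\times\mathbb{CP}^2$, whose cohomology ring is $\mathbb{Z}[a,b]/(a^3,b^3)$. Since $(\alpha a+\beta b)^3=3\alpha\beta(\alpha a^2b+\beta ab^2)$, each of $f^*a$, $f^*b$ is a multiple of $a$ or of $b$. Compute the trace in the basis of monomials. If $f^*a=\alpha a$ and $f^*b=\beta b$, then $L(f)=(1+\alpha+\alpha^2)(1+\beta+\beta^2)$. If $f^*a=\alpha b$ and $f^*b=\beta a$, only the monomials $a^ib^i$ contribute and $L(f)=1+\alpha\beta+(\alpha\beta)^2$. If $f^*a=\alpha a$ and $f^*b=\beta a$, only the powers of $a$ contribute and $L(f)=1+\alpha+\alpha^2$; the last case is symmetric. So $\mathbb{CP}^2$ and its square both have property (L).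
\end{example}

Husseini's theorem suggests the answer no, and for polyhedra in place of manifolds it gives that answer at once. Let $M$, $M'$ be as in that theorem and let $X=M\vee M'$, with wedge point $*$. Then $X\times X$ retracts onto $M\times M'$, so it does not have the f.p.p. But $X$ has it. Given $f\colon X\to X$, say with $f(*)\in M$, let $r\colon X\to M$ collapse $M'$ to $*$ and let $a$ be a fixed point of $rf|_M$. If $a\ne*$, then $r^{-1}(a)=\{a\}$ and $f(a)=a$; if $a=*$, then $f(*)=rf(*)=*$. This argument lives on the cut point $*$, which disappears when the wedge is thickened to a manifold. Lefschetz numbers do not replace it, because $L(f\vee f')=L(f)+L(f')-1$ and two nonzero integers can add up to $1$. To obtain a manifold we need one homotopy type $X$ with property (L) that plays the role of both factors.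

We construct a finite complex $X$ of dimension $11$ with property (L), and a closed $11$-manifold $Y$ with a fixed point free involution that is a retract of $X\times X$ up to homotopy. Section~\ref{sec:model} shows the mechanism on complexes with two positive-dimensional cells and explains the design of $X$. Sections \ref{sec:base}--\ref{sec:X} build $X$, Section~\ref{sec:lef} proves property (L), Section~\ref{sec:retract} treats the square and proves Theorem~\ref{thm:boundary}, and Section~\ref{sec:closed} proves Theorem~\ref{thm:closed}.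

\subsection*{Conventions}
The letter $\Lambda$ denotes one of the coefficient rings $\mathbb{Z},\mathbb{Q},\mathbb{F}_2,\mathbb{F}_3$. An integral class and its image with coefficients in $\Lambda$ have the same name. We use the Steenrod operations $\mathrm{Sq}^i\colon H^n(\,\cdot\,;\mathbb{F}_2)\to H^{n+i}(\,\cdot\,;\mathbb{F}_2)$ and $P^1\colon H^n(\,\cdot\,;\mathbb{F}_3)\to H^{n+4}(\,\cdot\,;\mathbb{F}_3)$. They are additive, natural for maps of pairs and compatible with suspension; $\mathrm{Sq}^0=1$, $\mathrm{Sq}^nv=v^2$ if $\deg v=n$, and the Cartan formulas read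
\[
\mathrm{Sq}^n(vw)=\sum_{i=0}^n\mathrm{Sq}^iv\cdot \mathrm{Sq}^{n-i}w,\qquad P^1(vw)=P^1v\cdot w+v\cdot P^1w .
\]
We also use Borsuk's homotopy extension theorem: if $A$ is a closed subset of a metric space $P$, the target $T$ is an ANR and $r\colon P\to T$ is a map, then every homotopy of $r|_A$ extends to a homotopy of $r$.

\section{Coprime degrees: a model on the $7$-sphere}\label{sec:model}

Fix a base point $*\in S^7$ and, for $d\in\mathbb{Z}$, a based map $\gamma_d\colon S^7\to S^7$ of degree $d$. The group $\pi_{10}(S^7)$ is cyclic of order $24$, generated by the threefold suspension $\nu$ of the Hopf map $S^7\to S^4$; the mapping cone of the Hopf map is $\mathbb{HP}^2$. The order $24=8\cdot3$ involves two primes, and the construction plays them against each other. By Freudenthal's theorem the suspension $\pi_9(S^6)\to\pi_{10}(S^7)$ is onto, and composition with a suspension distributes over sums: $(a+b)\circ\Sigma\xi'=a\circ\Sigma\xi'+b\circ\Sigma\xi'$. Hence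
\begin{equation}\label{eq:degcomp}
\gamma_d\circ\xi=d\,\xi\qquad\text{for all }\xi\in\pi_{10}(S^7),\ d\in\mathbb{Z}.
\end{equation}
For $\xi\in\pi_{10}(S^7)$ let $C_\xi=S^7\cup_\xi e^{11}$. Its cohomology is $\Lambda$ in degrees $0$, $7$, $11$ and zero otherwise.

\begin{lemma}\label{lem:cone}
\begin{enumerate}
\item[(a)] The map $\gamma_d$ extends to a map $C_\xi\to S^7$ if and only if $d\,\xi=0$.
\item[(b)] If $m$ is odd, then $\mathrm{Sq}^4\colon H^7(C_{m\nu};\mathbb{F}_2)\to H^{11}(C_{m\nu};\mathbb{F}_2)$ is nonzero.
\end{enumerate}
\end{lemma}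

\begin{proof}
(a) The map extends over the cell exactly when $\gamma_d\circ\xi$ is null-homotopic; apply \eqref{eq:degcomp}. (b) In $\mathbb{HP}^2$ the operation $\mathrm{Sq}^4$ sends the generator of $H^4$ to its square, which is nonzero, so (b) holds for $C_\nu=\Sigma^3\mathbb{HP}^2$. Since $m\nu$ is $\nu$ precomposed with a map $S^{10}\to S^{10}$ of degree $m$, the identity of $S^7$ and the cone on that map define $C_{m\nu}\to C_\nu$, of degree $1$ on the bottom cell and $m$ on the top cell. For odd $m$ it induces an isomorphism in cohomology mod $2$.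
\end{proof}

To combine two maps into $S^7$ we need a map $S^7\times S^7\to S^7$. Later we need it in every fiber of a sphere bundle at once, so it has to commute with the orthogonal group. Reflection has this property.

\begin{lemma}\label{lem:rho}
Let $\rho\colon S^7\times S^7\to S^7$, $\rho(y,w)=w-2\langle w,y\rangle y$. Then $\rho(gy,gw)=g\rho(y,w)$ for $g\in O(8)$, and for maps $a,b\colon S^7\to S^7$ the map $y\mapsto\rho(a(y),b(y))$ has degree $2\deg a-\deg b$.
\end{lemma}

\begin{proof}
Equivariance holds because $g$ is linear and preserves the inner product. Let $o$ generate $H^7(S^7;\mathbb{Z})$. Then $\rho^*o=d_1\,(o\times1)+d_2\,(1\times o)$, where $d_1$ is the degree of $\rho(\,\cdot\,,w)$ and $d_2$ that of $\rho(y,\,\cdot\,)$, so the degree in question is $d_1\deg a+d_2\deg b$. For fixed $y$ the map is a reflection, so $d_2=-1$. For $w=(1,0)\in\mathbb{R}\times\mathbb{R}^7$ and $y=(\cos\varphi,\sin\varphi\,\mathbf a)$ with $0\le\varphi\le\pi$, $\mathbf a\in S^6$,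
\[
\rho(y,w)=(1-2\cos^2\varphi,\,-2\cos\varphi\sin\varphi\,\mathbf a)=-(\cos2\varphi,\,\sin2\varphi\,\mathbf a).
\]
The antipodal map of $S^7$ has degree $+1$, so $d_1$ is the degree of the angle-doubling map. A point with coordinates $(\psi,\mathbf a_0)$, $0<\psi<\pi$, has two preimages, $(\psi/2,\mathbf a_0)$ and $(\pi-\psi/2,-\mathbf a_0)$. Near the first the map is $(\varphi,\mathbf a)\mapsto(2\varphi,\mathbf a)$, of local degree $+1$. Near the second it is $(\varphi,\mathbf a)\mapsto(2\pi-2\varphi,-\mathbf a)$, of local degree $(-1)(-1)=+1$, because the antipodal map of $S^6$ has degree $-1$. So $d_1=2$.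
\end{proof}

\subsection*{The model}
Let $C=C_{3\nu}$ and $C'=C_{8\nu}$. The attaching maps have orders $8$ and $3$, so by Lemma~\ref{lem:cone}(a) neither complex retracts onto $S^7$.

\emph{The product does, up to homotopy.} Let $\varphi\colon C\to S^7$ extend $\gamma_8$ and let $\varphi'\colon C'\to S^7$ extend $\gamma_{15}$. Let $s\colon S^7\to C\times C'$ be the diagonal and $r(a,a')=\rho(\varphi(a),\varphi'(a'))$. Then $rs$ has degree $2\cdot 8-15=1$. If $\alpha$ is the antipodal map, $L(s\alpha r)=L(\alpha rs)=1-\deg(\alpha rs)=0$, so $C\times C'$ does not have property (L).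

\emph{The factor $C$ has property {\rm(L)}.} If $f\colon C\to C$ multiplies $H^7$ by $a$ and $H^{11}$ by $a'$, then $L(f)=1-a-a'$. Naturality of $\mathrm{Sq}^4$ and Lemma~\ref{lem:cone}(b) give $a\equiv a'\pmod 2$, so $L(f)$ is odd.

\emph{The factor $C'$ does not.} By \eqref{eq:degcomp}, $\gamma_2\circ8\nu=16\nu=-8\nu$, so $\gamma_2$ extends to a self-map of $C'$ of degree $-1$ on the top cell, and $L=1-2+1=0$.

\emph{The square of $C$ is of no use.} A map $C\times C\to S^7$ has degree divisible by $8$ on each of the two $7$-spheres, by Lemma~\ref{lem:cone}(a), so every composite $S^7\to C\times C\to S^7$ has degree divisible by $8$.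

\subsection*{The design of $X$}
The model leaves two tasks: to repair the prime $3$, and to place both primes in one space. Both are solved by spreading the picture over a closed $4$-manifold $B$ with the rational cohomology of $\mathbb{CP}^2$. Let $h$ and $\theta$ be the generators in degrees $2$ and $4$. The sphere becomes an $S^7$-bundle $Y\to B$, which still has an antipodal map. The complex $X$ has cohomology free over $H^*(B)$ on $1$ and on two classes $x,z$ of degree $7$, so the $11$-dimensional classes are now the products $x\theta$, $z\theta$. A self-map multiplies $h$ by an integer $k$ and acts on $\langle x,z\rangle$ by an integral matrix $A$, and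
\[
L(f)=(1+k+k^2)(1-\operatorname{tr}A).
\]
We must exclude $\operatorname{tr}A=1$. The relation $\mathrm{Sq}^4z=x\theta$ takes the place of $C$: it makes $\operatorname{tr}A$ even when $k$ is odd. The place of $C'$ is taken by the injectivity of $P^1$ from $\langle x,z\rangle$ to $\langle x\theta,z\theta\rangle$: it makes $A\equiv0\pmod3$ when $3\mid k$, because then $\theta$ is killed mod $3$. It remains to choose $B$ so that every $k$ that occurs is odd or divisible by $3$.

\section{The base: a fake projective plane}\label{sec:base}

The base will be a retract of $X$, so it must have property (L) itself, which excludes $S^4$. The plane $\mathbb{CP}^2$ has property (L), but $[z_0:z_1:z_2]\mapsto[z_0^2:z_1^2:z_2^2]$ has $k=2$, which is neither odd nor divisible by $3$. We want the cohomology of $\mathbb{CP}^2$ with fewer self-maps, and we use two results.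

\begin{enumerate}
\item[(B1)] \cite{Mumford,Yau} There is a \emph{fake projective plane}: a compact complex surface $B$ with $p_g(B)=q(B)=0$, $c_1^2=9=3c_2$ and $K_B$ ample. It has the rational cohomology of $\mathbb{CP}^2$ and is a quotient of the unit ball in $\mathbb{C}^2$, hence carries a metric of negative sectional curvature.
\item[(B2)] \cite{Gromov,IY} A closed oriented negatively curved manifold has positive simplicial volume.
\end{enumerate}

Recall that the simplicial volume $\|B\|$ is the infimum of $\sum|c_i|$ over real singular cycles $\sum c_i\sigma_i$ representing the fundamental class. A map $g\colon B\to B$ does not increase this norm and sends $[B]$ to $(\deg g)[B]$, so $|\deg g|\,\|B\|\le\|B\|$.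

Fix $B$ as in (B1), a generator $\theta$ of $H^4(B;\mathbb{Z})\cong\mathbb{Z}$, and a class $h\in H^2(B;\mathbb{Z})$ that generates $H^2(B;\mathbb{Z})$ modulo torsion. The intersection form is unimodular of rank $1$, so $h^2=\pm\theta$, and $H^*(B;\mathbb{Q})=\mathbb{Q}[h]/(h^3)$. We assume nothing about torsion: $H^3(B;\mathbb{Z})\cong H_1(B;\mathbb{Z})$ is a finite group, and the groups $H^i(B;\mathbb{F}_\ell)$ with $i=1,3$ are carried along where they occur.

\begin{lemma}\label{lem:base}
For every $g\colon B\to B$ there is $k\in\{0,1,-1\}$ with $g^*h=kh$ modulo torsion and $g^*\theta=k^2\theta$. In particular $1+k+k^2\in\{1,3\}$.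
\end{lemma}

\begin{proof}
Write $g^*h=kh+t$ with $k\in\mathbb{Z}$ and $t$ torsion. As $H^4(B;\mathbb{Z})$ is torsion free, $g^*(h^2)=k^2h^2$, so $g^*\theta=k^2\theta$ and $\deg g=k^2$. By (B2) and the inequality above, $k^2\le1$.
\end{proof}

\section{The sphere bundle $Y$}\label{sec:Y}

The bundle should be twisted at the prime $3$, so that $P^1$ acts nontrivially, and invisible at the prime $2$, so that it can be compared with the trivial bundle by maps of odd fiber degree. Eight times the quaternionic Hopf bundle does both.

Choose a smooth triangulation of $B$, a closed $4$-simplex $D$ and a vertex $b_0$ of $D$. Let $B^0=B\setminus\operatorname{int}D$ and let $c\colon B\to B/B^0=S^4$ be the collapse, of degree $\pm1$. Write $S^4=D_+\cup D_-$ with $D_+\cap D_-=S^3$. A map $\chi\colon S^3\to SO(6)$ defines an oriented bundle of rank $6$ over $S^4$ by gluing $D_\pm\times\mathbb{R}^6$ along $(t,v)_-\sim(t,\chi(t)v)_+$. A characteristic class in degree $4$ depends additively on $[\chi]\in\pi_3(SO(6))=\pi_4(BSO(6))$, since it is a cohomology class of $BSO(6)$ evaluated on the Hurewicz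 image. Let $\chi_0\colon S^3\to SO(4)\subset SO(6)$ be multiplication by unit quaternions. The rank $4$ bundle glued by $\chi_0$ is a quaternionic line bundle, with $c_1=0$; its class $c_2$ is the Euler class, which is a generator of $H^4(S^4;\mathbb{Z})$ because $t\mapsto\chi_0(t)\cdot1=t$ has degree $1$. So its $p_1=c_1^2-2c_2$ is $\pm2$ times a generator. Let $\chi$ represent $8[\chi_0]$ and let $\zeta$ be the bundle glued by $\chi$. Then $p_1(\zeta)$ is $\pm16$ times a generator, which is nonzero mod $3$, and $w_4(\zeta)$ is $8$ times a class mod $2$, so $w_i(\zeta)=0$ for all $i>0$. Put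
\[
V_1=c^*\zeta,\qquad V=V_1\oplus\mathbb{C},\qquad Y=S(V)\xrightarrow{\ \pi_Y\ }B .
\]
A Euclidean vector bundle over a smooth manifold is isometric to a smooth one, so $Y$ is a closed smooth $11$-manifold and an oriented $S^7$-bundle. The summand $\mathbb{C}$ provides the section $e=(0,1)$ and, below, self-maps of every fiber degree. We take $*=(0,1)$ as base point of $S^7=S(\mathbb{R}^6\oplus\mathbb{C})$.

Stereographic projection from $e$ in each fiber identifies $Y/e(B)$ with the Thom space of $V_1\oplus\mathbb{R}$. Let $U\in H^7(Y,e(B);\mathbb{Z})$ be the Thom class, which restricts to the orientation class on each fiber, and write $U$ also for its image in $H^7(Y)$. By the Thom isomorphism $H^*(Y,e(B);\Lambda)$ is a free $H^*(B;\Lambda)$-module on $U$. Since $\pi_Ye=\mathrm{id}$, the sequence of the pair splits and $H^*(Y;\Lambda)$ is free on $1,U$. For the Thom class of an oriented vector bundle, $\mathrm{Sq}^iU=Uw_i$ and, mod $3$, $P^1U=Up_1$ \cite[\S\S 8, 19]{MS}. With $\beta=p_1(V_1)$ mod $3$, so that $\beta=\pm\theta$ in $H^4(B;\mathbb{F}_3)$, this gives in $H^*(Y,e(B))$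
\begin{equation}\label{eq:steenY}
P^1U=U\beta,\qquad \mathrm{Sq}^iU=0\quad(1\le i\le4).
\end{equation}

The \emph{fiber degree} of a map $Y\to Y$ or $B\times S^7\to Y$ over $B$, or of a map $Y\to S^7$, is the degree of its restriction to an oriented fiber; it is locally constant on $B$, hence constant. We need four kinds of maps. First, by equivariance the formula of Lemma~\ref{lem:rho} defines $\rho\colon Y\times_BY\to Y$ over $B$. Second, for $d\in\mathbb{Z}$ let
\[
\sigma_d\colon Y\to Y,\qquad \sigma_d(v,\omega)=\bigl(v,|\omega|(\omega/|\omega|)^d\bigr),\quad\sigma_d(v,0)=(v,0)\qquad(v\in V_1,\ \omega\in\mathbb{C}).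
\]
It lies over $B$, satisfies $\sigma_de=e$, and has fiber degree $d$: for $d\neq0$ a point with $\omega\ne0$ has $|d|$ preimages, each of local degree the sign of $d$, and $\sigma_0$ is not onto. The other two maps compare $Y$ with the trivial bundle. Degree $1$ is impossible here: if $\lambda\colon Y\to S^7$ has fiber degree $d$, then $\lambda^*o=dU$ and $P^1o=0$, so $d\,U\beta=0$ and $3\mid d$.

\begin{lemma}\label{lem:lambdatau}
There are a map $\lambda\colon Y\to S^7$ of fiber degree $3$ and a map $\tau\colon B\times S^7\to Y$ over $B$ of fiber degree $3$.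
\end{lemma}

\begin{proof}
The bundle $Y$ is the pullback along $c$ of $Y'=S(\zeta\oplus\mathbb{C})\to S^4$, so it suffices to construct $\lambda'$ and $\tau'$ for $Y'$: compose $\lambda'$ with the bundle map $Y\to Y'$, and put $\tau(b,w)=(b,\tau'(c(b),w))$. The bundle $Y'$ is glued from $D_\pm\times S^7$ by $\chi$, where $SO(6)$ acts on $S^7$ fixing $*$. We define both maps over $D_+$ by a fixed map of degree $3$ and show that the obstruction to extending over $D_-$ vanishes.

Let $G=\Omega^7S^7$ be the space of based maps $S^7\to S^7$, with the loop sum, and let $\iota\in G$ be the identity. The sum is associative, commutative and invertible up to homotopy, so the set $[S^3,G]$ of free homotopy classes is an abelian group. For $a\in G$ we write $[a]$ for the class of the constant map with value $a$. Composition on the left is strictly additive, $a\circ(b+b')=a\circ b+a\circ b'$, so it induces an endomorphism $a_*$ of $[S^3,G]$. Let $G_0$ be the component of maps of degree $0$. It is a path-connected H-space, so its fundamental group acts trivially on $\pi_3$, and forgetting base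 points gives a group isomorphism $\pi_3(G_0,g)\cong[S^3,G_0]$ for every base point $g$. Thus $[S^3,G_0]=\pi_{10}(S^7)$ is a subgroup of $[S^3,G]$, and $a_*$ acts on it by composition with $a$.

The map $SO(6)\to G_0$, $a\mapsto a-\iota$, induces a homomorphism $\mathcal J\colon\pi_3(SO(6))\to\pi_{10}(S^7)$. By construction $[\chi]=[\iota]+\mathcal J(\chi)$ in $[S^3,G]$. The pointwise inverse $\chi^{-1}$ represents the negative of $\chi$ in $\pi_3(SO(6))$, so $[\chi^{-1}]=[\iota]-\mathcal J(\chi)$. Since $\mathcal J(\chi)=8\mathcal J(\chi_0)$ lies in a group of order $24$, we have $3\mathcal J(\chi)=0$. Take $\gamma_3=\iota+\iota+\iota$.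

\emph{The map $\lambda'$.} Put $\lambda'(t,v)_+=\gamma_3(v)$. For $t\in S^3$ this prescribes $\lambda'(t,v)_-=\gamma_3(\chi(t)v)$. The class of $t\mapsto\gamma_3\circ\chi(t)$ is $\gamma_{3*}([\iota]+\mathcal J(\chi))=[\gamma_3]+3\mathcal J(\chi)=[\gamma_3]$, by additivity and \eqref{eq:degcomp}. So this map $S^3\to G$ is homotopic to a constant and extends to $D_-\to G$, that is, to $D_-\times S^7\to S^7$.

\emph{The map $\tau'$.} Put $\tau'(t,w)=(t,\gamma_3(w))_+$ for $t\in D_+$. For $t\in S^3$ this point is $(t,\chi(t)^{-1}\gamma_3(w))_-$. Now $\chi(t)^{-1}\circ\gamma_3=\chi(t)^{-1}+\chi(t)^{-1}+\chi(t)^{-1}$, whose class is $3[\iota]-3\mathcal J(\chi)=[\gamma_3]$. Again the map $S^3\to G$ extends over $D_-$.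
\end{proof}

\section{The complex $X$}\label{sec:X}

Glue two copies $Y_x$, $Y_z$ of $Y$ along the section. The union has cohomology free over $H^*(B)$ on $1,x,z$, with $P^1$ injective on $\langle x,z\rangle$, but it retracts onto $Y$, and $\mathrm{Sq}^4z=0$. To create the relation $\mathrm{Sq}^4z=x\theta$ we remove the cell of $Y_x$ dual to $x\theta$ and attach it again, with its boundary wrapped in addition around a fiber of $Y_z$ by $\delta=3\nu$. This $\delta$ is an odd multiple of $\nu$, so $\mathrm{Sq}^4$ detects it, and $8\delta=0$, so a retraction survives up to fiber degree $8$.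

\subsection*{Cells}
The bundle $V_1$ is trivialized over $B^0$, where $c$ is constant, and has an oriented trivialization over the simplex $D$. In both trivializations of $Y$ the section $e$ is the constant $*$; we write $*$ also for $e(b_0)$. Put
\[
Y^0=\pi_Y^{-1}(B^0)\cup e(B)=(B^0\times S^7)\cup e(D).
\]
With $S^7=*\cup e^7$ and the triangulation of $B$, this is a finite CW complex of dimension $11$, and $e(B)$ and the fiber $F_0=\{b_0\}\times S^7$ are subcomplexes. Let $\bar\psi\colon D^{11}=D\times D^7\to D\times S^7=\pi_Y^{-1}(D)$ collapse $\partial D^7$ to $*$, and let $\psi$ be its restriction to the boundary $S^{10}$, based at a point $(b_0,d)$ with $d\in\partial D^7$, which goes to $*$. The map $\psi$ sends $\partial D\times D^7$ into $\pi_Y^{-1}(\partial D)$ and $D\times\partial D^7$ into $e(D)$, so its image lies in a subcomplex of dimension $10$. Hence $Y=Y^0\cup_\psi e^{11}$ is a CW complex.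

Let $\mathcal E=Y_x^0\cup_{e(B)}Y_z$, and let $\delta_z\colon S^{10}\to S^7=F_0\subset Y_z$ be a based map representing $\delta$. Let $\nabla\colon S^{10}\to S^{10}\vee S^{10}$ be the pinch map and $\nabla_1,\nabla_2\colon S^{10}\to S^{10}$ its composites with the two projections, which have degree $1$. With $\psi$ mapping to $Y_x^0$, define
\[
X=\mathcal E\cup_{\psi+\delta_z}e^{11},\qquad \psi+\delta_z=(\psi\vee\delta_z)\nabla .
\]
The attaching map lands in the $10$-skeleton, so $X$ is a connected finite CW complex of dimension $11$.

\subsection*{The map $R_x\colon X\to Y_x$}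
On $\mathcal E$ let $R_x$ be the identity on $Y_x^0$ and $e\pi_Y$ on $Y_z$. It sends the image of $\delta_z$ to $*$, so it carries the attaching map to $\psi\nabla_1$. On the new cell let $R_x$ be the cone on $\nabla_1$ followed by $\bar\psi$. The induced map $X/\mathcal E\to Y_x/Y_x^0$ of $11$-spheres is the suspension of $\nabla_1$ and has degree $1$. Put $\pi=\pi_YR_x\colon X\to B$. Then $\pi e=\mathrm{id}_B$ and $\pi|_{Y_z}=\pi_Y$. We regard $H^*(X)$ as an $H^*(B)$-module through $\pi^*$ and often omit $\pi^*$.

Let $x=R_x^*U\in H^7(X;\mathbb{Z})$. Let $R_z\colon\mathcal E\to Y_z$ be the retraction that equals $e\pi_Y$ on $Y_x^0$. Attaching an $11$-cell does not change $H^7$, so there is a unique $z\in H^7(X;\mathbb{Z})$ with $z|_{\mathcal E}=R_z^*U$.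

\begin{proposition}\label{prop:cohX}
$H^*(X;\Lambda)$ is a free $H^*(B;\Lambda)$-module on $1,x,z$, and $xH^*(B;\Lambda)$ is the kernel of the restriction to $Y_z$. In particular $H^i(X)=\pi^*H^i(B)$ for $i\le6$, $H^7(X)$ is free on $x,z$, and $H^{11}(X)$ is free on $x\theta,z\theta$.
\end{proposition}

\begin{proof}
The map $R_x$ is a map of triples $(X,\mathcal E,Y_z)\to(Y_x,Y_x^0,e(B))$. It induces a homeomorphism $\mathcal E/Y_z\to Y_x^0/e(B)$ and a map of degree $1$ from $X/\mathcal E$ to $Y_x/Y_x^0$. The five lemma, applied to the sequences of the triples, shows that $R_x^*\colon H^*(Y_x,e(B))\to H^*(X,Y_z)$ is an isomorphism. It is $H^*(B)$-linear because $\pi=\pi_YR_x$, so $H^*(X,Y_z)$ is free on a class that maps to $x$. The classes $1$ and $z$ restrict to the basis $1,U$ of $H^*(Y_z)$, so restriction is onto and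
\[
0\to H^*(X,Y_z)\to H^*(X)\to H^*(Y_z)\to0
\]
is an exact sequence of $H^*(B)$-modules with free ends.
\end{proof}

\begin{proposition}\label{prop:steenX}
There is $\epsilon\in\mathbb{F}_3$ such that
\begin{align*}
&P^1x=x\beta,\qquad P^1z=z\beta+\epsilon\,x\beta;\\
&\mathrm{Sq}^ix=0\ \ (1\le i\le4),\qquad \mathrm{Sq}^iz=0\ \ (1\le i\le3),\qquad \mathrm{Sq}^4z=x\theta .
\end{align*}
\end{proposition}

\begin{proof}
The formulas for $x$ are the images of \eqref{eq:steenY} under $R_x^*$. By \eqref{eq:steenY} for $Y_z$, the class $P^1z-z\beta$ restricts to zero on $Y_z$, so it lies in $xH^4(B;\mathbb{F}_3)=\mathbb{F}_3\,x\beta$.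

For the squares of $z$ we collapse $Y_x^0$, which removes $\psi$ and leaves $\delta$ in plain view. Coefficients are in $\mathbb{F}_2$. Let $Q\colon X\to Z=X/Y_x^0$ be the projection and $T=\mathcal E/Y_x^0=Y_z/e(B)$, the Thom space. The fiber $F_0$ meets $e(B)$ only in $*$, so it embeds in $T$ as a sphere $S^7$, and $Z=T\cup e^{11}$ with attaching map $\delta_z\nabla_2$. Hence $Z_0=S^7\cup e^{11}$ is a subcomplex of $Z$, and $Z_0\simeq C_{3\nu}$ since $\nabla_2$ has degree $1$. Let $\bar z\in H^7(Z)\cong H^7(T)$ correspond to $U$. On $\mathcal E$ the map $Q$ is $R_z$ followed by the projection $Y_z\to T$, so $Q^*\bar z=z$.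

By \eqref{eq:steenY}, $\mathrm{Sq}^i\bar z$ restricts to zero on $T$ for $1\le i\le4$, so it comes from $H^{7+i}(Z,T)$. This group vanishes for $i\le3$, which gives $\mathrm{Sq}^iz=0$. For $i=4$ it is $\mathbb{F}_2$; let $\bar\mu\in H^{11}(Z)$ be the image of its generator, so that $\mathrm{Sq}^4\bar z$ is $0$ or $\bar\mu$. The class $\bar z$ restricts to the generator of $H^7(Z_0)$, on which $\mathrm{Sq}^4\ne0$ by Lemma~\ref{lem:cone}(b). So $\mathrm{Sq}^4\bar z=\bar\mu$, and $\mathrm{Sq}^4z=Q^*\bar\mu$ is the image of the generator of $H^{11}(X,\mathcal E)$.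

That generator is $R_x^*$ of the generator of $H^{11}(Y_x,Y_x^0)$, whose image in $H^{11}(Y_x)=\mathbb{F}_2\,U\theta$ we now determine. The complex $Y^0$ is $B^0\times S^7$ with a $4$-cell attached, and $H^4(B^0)\cong H_0(B^0,\partial B^0)=0$, so $H^{11}(Y^0)=0$ by the K\"unneth formula. Thus $H^{11}(Y_x,Y_x^0)\to H^{11}(Y_x)$ is onto, the image is $U\theta$, and $\mathrm{Sq}^4z=R_x^*(U\theta)=x\theta$.
\end{proof}

\section{Lefschetz numbers on $X$}\label{sec:lef}

Let $f\colon X\to X$, let $g=\pi fe\colon B\to B$, and let $k\in\{0,\pm1\}$ be given by Lemma~\ref{lem:base}. The map $f$ need not cover $g$, but in cohomology it does. For $b\in H^i(B;\Lambda)$, where $i\le4$, Proposition~\ref{prop:cohX} gives $f^*\pi^*b=\pi^*b'$ for some $b'$, and applying $e^*$ gives $b'=g^*b$. In $H^7(X;\mathbb{Z})$ write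
\[
f^*x=a_{11}x+a_{12}z,\qquad f^*z=a_{21}x+a_{22}z,\qquad A=(a_{il}).
\]
The same formulas hold over $\mathbb{Q},\mathbb{F}_2,\mathbb{F}_3$.

\begin{proposition}\label{prop:lefX}
\begin{enumerate}
\item[(a)] $L(f)=(1+k+k^2)(1-\operatorname{tr}A)$.
\item[(b)] If $k=0$, then $A\equiv0\pmod3$.
\item[(c)] If $k=\pm1$, then $\operatorname{tr}A$ is even.
\end{enumerate}
Consequently $X$ has property {\rm(L)}.
\end{proposition}

\begin{proof}
(a) A basis of $H^*(X;\mathbb{Q})$ is $h^i$, $h^ix$, $h^iz$ with $i=0,1,2$, and $f^*(h^iv)=k^ih^if^*v$. The traces are $k^i$ in degree $2i$ and $k^i\operatorname{tr}A$ in the odd degree $7+2i$.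

(b) Work mod $3$. Here $f^*\beta=k^2\beta=0$. For $v\in H^7(X)$, Proposition~\ref{prop:steenX} shows that $P^1v$ is a multiple of $\beta$, so $P^1f^*v=f^*P^1v=0$. But $P^1(\alpha x+\alpha'z)=(\alpha+\epsilon\alpha')x\beta+\alpha'z\beta$ vanishes only for $\alpha=\alpha'=0$. So $f^*v=0$.

(c) Work mod $2$. Here $f^*\theta=\theta$, and $\mathrm{Sq}^4(\alpha x+\alpha'z)=\alpha'x\theta$. Comparing
\[
f^*\mathrm{Sq}^4z=f^*(x)\,\theta=a_{11}x\theta+a_{12}z\theta\qquad\text{with}\qquad \mathrm{Sq}^4f^*z=a_{22}x\theta
\]
gives $a_{11}\equiv a_{22}\pmod 2$.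

If $k=0$, then $L(f)=1-\operatorname{tr}A\equiv1\pmod3$. If $k=\pm1$, then $L(f)$ is $1$ or $3$ times an odd number.
\end{proof}

\begin{remark}\label{rem:k}
The proof of (b) uses only $3\mid k$ and that of (c) only that $k$ is odd. Negative curvature is needed to exclude $k\equiv\pm2\pmod6$. For such $k$ we would have $f^*\theta=0$ mod $2$ and $f^*\beta=\beta$, and the matrix with $f^*x=-x$, $f^*z=2z$, of trace $1$, would be compatible with all formulas of Proposition~\ref{prop:steenX}: it is the scalar $-1$ mod $3$, and mod $2$ both $f^*(x\theta)$ and $f^*z$ vanish.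
\end{remark}

\section{The square of $X$, and Theorem~\ref{thm:boundary}}\label{sec:retract}

There are two ways to pass from $Y$ through $X$ and back. One goes through $Y_z$, remembers the point of $B$, and multiplies the fiber class by $8$. The other goes through one fiber of $Y_x$, forgets the point of $B$, and costs powers of $3$.

\emph{Through $Y_z$.} Let $h_1\colon Y=Y_z\to X$ be the inclusion. Define $\varphi$ on $\mathcal E$ by $\sigma_8$ on $Y_z$ and by $e\pi_Y$ on $Y_x^0$; both are the identity on $e(B)$. The attaching map of the last cell goes to the sum of $e\pi_Y\psi$ and $\sigma_8\delta_z$ in $\pi_{10}(Y,*)$. The first has image in the simplex $e(D)$, so it is zero. The second is the image of (a map of degree $8$)$\,\circ\,\delta=8\delta=0$ under the inclusion of $F_0$, by \eqref{eq:degcomp}. So $\varphi$ extends to a map $\varphi\colon X\to Y$ with $\varphi h_1=\sigma_8$.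

\emph{Through a fiber of $Y_x$.} Let $i_0\colon S^7\to X$ be the inclusion of the fiber $F_0$ of $Y_x^0$, and $h_2=i_0\lambda\colon Y\to X$. The way back is $\lambda R_x\colon X\to S^7$. Since $R_xi_0$ is an orientation preserving fiber inclusion, $\lambda R_xi_0$ has degree $3$.

\begin{remark}
Each route alone gives self-maps of $X$ that illustrate Proposition~\ref{prop:lefX}. For $f=h_1\sigma_d\varphi$ we have $g=\mathrm{id}$, $f^*x=0$ because $h_1^*x=0$, and $a_{22}=8d$ because $h_1^*f^*z=\sigma_8^*\sigma_d^*U$; so $L(f)=3(1-8d)$. For $f=i_0\gamma_d\lambda R_x$ we have $L(f)=L(\gamma_d\lambda R_xi_0)=1-3d$.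
\end{remark}

In $X\times X$ both routes are open at the same time, and the first supplies the point of $B$ that the second needs in order to return to $Y$ by $\tau$. The second route then has total fiber degree $3\cdot3\cdot3=27$, from $\lambda$, $\lambda R_xi_0$ and $\tau$, and $\rho$ doubles the degree $8$ of the first. The equation $16u-27v=1$ has the solution $u=-5$, $v=-3$. Define $s=(h_1,h_2)\colon Y\to X\times X$ and
\[
r\colon X\times X\to Y,\qquad r(a,a')=\rho\Bigl(\sigma_{-5}\varphi(a),\ \tau\bigl(\pi_Y\varphi(a),\,\gamma_{-3}\lambda R_x(a')\bigr)\Bigr).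
\]
Both arguments of $\rho$ lie over $\pi_Y\varphi(a)$, so $r$ is well defined.

\begin{proposition}\label{prop:rs}
The map $rs\colon Y\to Y$ is a homotopy equivalence.
\end{proposition}

\begin{proof}
Since $\varphi h_1=\sigma_8$ lies over $B$,
\[
rs(y)=\rho\Bigl(\sigma_{-5}\sigma_8(y),\ \tau\bigl(\pi_Y(y),\,\gamma_{-3}\,(\lambda R_xi_0)\,\lambda(y)\bigr)\Bigr),
\]
which is a map over $B$. On a fiber the first argument has degree $-40$ and the second has degree $3\cdot3\cdot(-3)\cdot3=-81$. By Lemma~\ref{lem:rho} the fiber degree of $rs$ is $2(-40)+81=1$, so $rs$ is a homotopy equivalence on each fiber. Compare the homotopy sequences of $S^7\to Y\to B$ based at $y$ and at $rs(y)$. On $\pi_1$ the projection $\pi_Y$ induces isomorphisms, and on $\pi_i$, $i\ge2$, the five lemma applies. So $rs$ induces isomorphisms on all homotopy groups, and Whitehead's theorem finishes the proof.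
\end{proof}

It follows already that $X\times X$ has a self-map of Lefschetz number $0$. Such a map may still have fixed points, so we turn the homotopy retract into a true retract. This is where a manifold of large dimension helps.

\begin{lemma}\label{lem:nofpp}
Let $M$ be a compact smooth manifold, with or without boundary, of dimension at least $12$. Suppose there are maps $i\colon X\to M$ and $R\colon M\to X$ with $Ri\simeq\mathrm{id}_X$. Then $M\times M$ does not have the f.p.p.
\end{lemma}

\begin{proof}
Let $P=M\times M$, $s_1=(i\times i)s$ and $r_1=r(R\times R)$. Then $r_1s_1\simeq rs$ is a homotopy equivalence, and after composing $r_1$ with a homotopy inverse we have $r_1s_1\simeq\mathrm{id}_Y$. Pushing both factors inward along a collar of $\partial M$ deforms $s_1$ into $\operatorname{int}M\times\operatorname{int}M$, a smooth manifold without boundary of dimension at least $24$. By Whitney's theorem, a map of a closed smooth $11$-manifold into a smooth manifold of dimension at least $2\cdot11+1$ is homotopic to an embedding. So we may assume that $s_1$ is an embedding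 onto a closed subset $A\subset P$, and still $r_1s_1\simeq\mathrm{id}_Y$. Composing this homotopy with $s_1^{-1}\colon A\to Y$ gives a homotopy from $r_1|_A$ to $s_1^{-1}$. By Borsuk's theorem it extends to a homotopy from $r_1$ to a map $r_2\colon P\to Y$ with $r_2s_1=\mathrm{id}_Y$. Then $s_1r_2$ is a retraction of $P$ onto $A\cong Y$. The antipodal map $y\mapsto-y$ of $Y=S(V)$ has no fixed point, and the retract principle applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:boundary}]
A finite CW complex is homotopy equivalent to a finite simplicial complex of the same dimension. So $X\simeq K$ with $K$ simplicial of dimension $11$, and placing the vertices in general position embeds $K$ in $\mathbb{R}^m$ for $m\ge23$. Let $M\subset\mathbb{R}^m$ be a smooth regular neighborhood of $K$ \cite{Hirsch}: a compact smooth submanifold of codimension $0$ for which the inclusion $K\subset M$ is a homotopy equivalence. It is connected, has boundary, and is parallelizable because $TM$ is the restriction of $T\mathbb{R}^m$. Since $M\simeq X$, it has property (L) by Proposition~\ref{prop:lefX},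 hence the f.p.p.\ by the Lefschetz theorem. By Lemma~\ref{lem:nofpp}, applied to inverse homotopy equivalences, $M\times M$ does not have the f.p.p.
\end{proof}

\section{Closed manifolds}\label{sec:closed}

Let $j\ge6$ be even, $q=4j\ge24$ and $n=q+4$. By Lemma~\ref{lem:nofpp}, any closed manifold of large dimension that has $X$ as a homotopy retract has a square without the f.p.p. The difficulty is property (L), because Poincar\'e duality adds cohomology. We start from the double of a thickening of $X$, see why it fails, and repair it along a copy of $B$. The repair needs a trivial normal bundle of $B$, so we thicken $X$ in such a way that the tangent bundle contains $TB$.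

\subsection*{The double}
Let $M_0\subset\mathbb{R}^q$ be a smooth regular neighborhood as in the proof of Theorem~\ref{thm:boundary}, and let $\varpi\colon M_0\to B$ be a smooth map in the homotopy class that corresponds to $\pi$. Let $M_1$ be the disk bundle of $\varpi^*TB$, with corners smoothed. It is an orientable $n$-manifold, and the tangent bundle of its interior is the pullback of $\underline{\mathbb{R}}^q\oplus\varpi^*TB$, where $\underline{\mathbb{R}}^q$ denotes a trivial bundle. Fix inverse homotopy equivalences $\eta\colon M_1\to X$ and $\eta'\colon X\to M_1$ such that $\pi\eta$ is homotopic to the bundle projection followed by $\varpi$. Let $W=M^+\cup M^-$ be the double of $M_1$, a closed connected oriented smooth manifold, let $\mu$ be the generator of $H^n(W;\mathbb{Z})$ given by the orientation, and let $R_W\colon W\to X$ be the fold $W\to M_1$ followed by $\eta$. We write $x,z$ for $R_W^*x,R_W^*z$, and we regard $H^*(W)$ as an $H^*(B)$-module through $\pi R_W$. Let $I\subset H^*(W;\Lambda)$ be the kernel of the restriction to $M^-$; it is an ideal.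

\begin{lemma}\label{lem:cohW}
$H^*(W;\Lambda)=R_W^*H^*(X;\Lambda)\oplus I$ with $R_W^*$ injective, and $I^i=0$ for $i<q-7$. If $\Lambda$ is a field, then $I$ is a free $H^*(B;\Lambda)$-module on classes $\hat x,\hat z\in I^{q-7}$ and $\omega\in I^q$ with
\begin{equation}\label{eq:prod}
\theta\omega=\mu,\qquad x\hat x=z\hat z=\omega,\qquad x\hat z=z\hat x=0,
\end{equation}
and $I^q=\Lambda\omega$.
\end{lemma}

\begin{proof}
The restriction of $R_W$ to $M^-$ is the equivalence $\eta$, which gives the splitting and shows that restriction to $M^-$ is onto. Hence $I^i\cong H^i(W,M^-)\cong H^i(M^+,\partial M^+)\cong H_{n-i}(X)$ by excision and Lefschetz duality, and this vanishes for $n-i>11$, that is, for $i<q-7$.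

Let $\Lambda$ be a field and consider the perfect pairing $H^i(W)\times H^{n-i}(W)\to H^n(W)=\Lambda\mu$. Two classes from $X$ pair to zero since $H^n(X)=0$. Two classes from $I$ pair to zero since $2(n-11)>n$. So $I^i$ is perfectly paired with $H^{n-i}(X)$. Let $\omega$ be the basis of $I^q$ dual to the basis $\theta$ of $H^4(X)$, and let $\hat x,\hat z$ be the basis of $I^{q-7}$ dual to the basis $x\theta,z\theta$ of $H^{11}(X)$. The product $x\hat x$ lies in $I^q=\Lambda\omega$ and $\theta x\hat x=\mu$, so $x\hat x=\omega$. In the same way $\theta z\hat z=\mu$ and $\theta x\hat z=\theta z\hat x=0$ give the other products.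

For freeness, note first that $b\,\omega\ne0$ for every nonzero homogeneous $b\in H^*(B)$, since Poincar\'e duality in $B$ gives $b'$ with $b'b=\theta$. Let $b_0\omega+b_1\hat x+b_2\hat z=0$ with homogeneous $b_i$. We have $x\omega=z\omega=0$ as $q+7>n$, so multiplying by $x$ and by $z$ gives $b_1\omega=0$ and $b_2\omega=0$. Thus $b_1=b_2=0$, and then $b_0=0$. So the three classes generate a free submodule, of dimension $3\dim H^*(B)=\dim H^*(X)=\dim I$.
\end{proof}

\begin{remark}\label{rem:double}
The double does not have property (L). Let $T$ be the involution that exchanges $M^+$ and $M^-$. Since $R_WT=R_W$, the map $T^*$ is the identity on $H^*(X;\mathbb{Q})$. It reverses the orientation, so $v\cdot T^*w=T^*(vw)=-vw$ for $v\in H^{n-i}(X)$, $w\in I^i$, and the component of $T^*w$ in $I$ is $-w$. As $n$ is even and $\dim I^i=\dim H^{n-i}(X)$, we get $L(T)=\chi(X)-\chi(X)=0$.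
\end{remark}

In terms of the basis $1,x,z,\hat x,\hat z,\omega$ over $H^*(B)$, the classes $1$ and $\omega$ contribute $1+d$ to the trace, where $d$ is the eigenvalue on $\omega$, and this is even for $T$. We make $\omega$ the $j$-th power of a new class $p$. Then $1+d$ becomes $1+\kappa+\dots+\kappa^j$, which is odd for every integer $\kappa$ when $j$ is even. We take $p$ of degree $4$, from $\mathbb{HP}^j$, so that $H^2$ is unchanged and $h$ still transforms by the integer $k$ of Lemma~\ref{lem:base}.

\subsection*{The manifold $N$}
By Whitney's theorem, $\eta'e\colon B\to M^+$ is homotopic to an embedding in $\operatorname{int}M^+$; identify $B$ with its image. Its composite with the bundle projection and $\varpi$ is homotopic to $\pi e=\mathrm{id}_B$, so the normal bundle $\mathcal N$ satisfies $TB\oplus\mathcal N\cong\underline{\mathbb{R}}^q\oplus TB$. Adding a complement of $TB$ shows that $\mathcal N$ is stably trivial, and a stably trivial bundle of rank greater than the dimension of the base is trivial. Let $B\times D^q\subset\operatorname{int}M^+$ be a tubular neighborhood,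 and choose a smooth disk $D^q\subset\mathbb{HP}^j$. Put
\[
W_0=W\setminus(B\times\operatorname{int}D^q),\quad \mathbb{H}_0=\mathbb{HP}^j\setminus\operatorname{int}D^q,\quad C_0=B\times\mathbb{H}_0,\quad N=W_0\cup_{B\times S^{q-1}}C_0 .
\]
This is a closed connected smooth $n$-manifold. It is orientable because both pieces are orientable and are glued along a connected boundary; we orient it by extending the orientation of $W_0$. On $B\times D^q$ the map $\pi R_W$ is homotopic to the projection $\mathrm{pr}_1$, so by Borsuk's theorem there is $\pi_W\simeq\pi R_W$ with $\pi_W=\mathrm{pr}_1$ on $B\times D^q$. We use the following maps.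
\begin{itemize}
\item $\Psi\colon N\to W$ is the identity on $W_0$, and on $C_0$ it is the product of $\mathrm{id}_B$ with a map $\mathbb{H}_0\to D^q$ that extends the identity of $S^{q-1}$ (Tietze). An interior point of $W_0$ has one preimage, near which $\Psi$ is the identity, so $\deg\Psi=1$. We write $\mu$ also for the generator $\Psi^*\mu$ of $H^n(N;\mathbb{Z})$.
\item $\pi_N=\pi_W\Psi\colon N\to B$ equals $\mathrm{pr}_1$ on $C_0$ and makes $H^*(N)$ an $H^*(B)$-module.
\item $u\colon N\to\mathbb{HP}^j$ is $\mathrm{pr}_2$ on $C_0$ and maps $W_0$ into $D^q$ (Tietze). Let $p\in H^4(N;\mathbb{Z})$ be the pullback of a generator of $H^4(\mathbb{HP}^j;\mathbb{Z})$; then $p|_{W_0}=0$. The map $(\pi_N,u)\colon N\to B\times\mathbb{HP}^j$ is the identity on $C_0$, and points of $B\times\operatorname{int}\mathbb{H}_0$ have no preimage in $W_0$. So it has degree $\pm1$, and $p^j\theta=\pm\mu$.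
\item $i_N\colon X\to M^-\subset W_0\subset N$ is given by $\eta'$, and $R_N=R_W\Psi\colon N\to X$. Then $R_Ni_N\simeq\mathrm{id}_X$, $\pi_N\simeq\pi R_N$ and $\pi_Ni_Ne\simeq\mathrm{id}_B$.
\end{itemize}
By Lemma~\ref{lem:nofpp}, applied to $i_N$ and $R_N$, the square $N\times N$ does not have the f.p.p. It remains to prove property (L) for $N$.

\subsection*{Cohomology of $N$}
We keep the names $x,z,\hat x,\hat z,\omega$ for the pullbacks under $\Psi$; the relations \eqref{eq:prod} persist. As $x,z$ are pulled back from $X$ by $R_N$, Proposition~\ref{prop:steenX} holds in $N$.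

\begin{lemma}\label{lem:cohN}
For every $\Lambda$,
\begin{equation}\label{eq:splitN}
H^*(N;\Lambda)=\bigoplus_{i=0}^{j-1}p^iH^*(B;\Lambda)\ \oplus\ xH^*(B;\Lambda)\ \oplus\ zH^*(B;\Lambda)\ \oplus\ \Psi^*I,
\end{equation}
where each summand $vH^*(B;\Lambda)$ is free on $v$ and $\Psi^*$ is injective on $I$. The class $p$ annihilates the last three summands. If $\Lambda$ is a field, then $H^*(N;\Lambda)$ is free over $H^*(B;\Lambda)$ on $1,p,\dots,p^{j-1},x,z,\hat x,\hat z,\omega$, and $p^j=\pm\omega$.
\end{lemma}

\begin{proof}
Let $J=xH^*(B)\oplus zH^*(B)\oplus I\subset H^*(W)$. By Lemma~\ref{lem:cohW} and Proposition~\ref{prop:cohX}, $H^*(W)=\pi_W^*H^*(B)\oplus J$. Restriction to $B\times D^q\simeq B$ is an isomorphism on the first summand and kills $J$, which lives in degrees greater than $4$. So $H^*(W,B\times D^q)$ maps isomorphically onto $J$. The map $\Psi$ induces a homeomorphism $N/C_0\to W/(B\times D^q)$, so $\Psi^*\colon H^*(W,B\times D^q)\cong H^*(N,C_0)$. On the other side $\mathbb{H}_0\simeq\mathbb{HP}^{j-1}$ has free cohomology, so $H^*(C_0)$ is free over $H^*(B)$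 on the restrictions of $1,p,\dots,p^{j-1}$. Thus restriction to $C_0$ is onto, the sequence $0\to H^*(N,C_0)\to H^*(N)\to H^*(C_0)\to0$ is exact and split by the powers of $p$, and its kernel term is identified with $\Psi^*J\cong J$. This is \eqref{eq:splitN}; over a field, add Lemma~\ref{lem:cohW}.

Classes in $\Psi^*J$ lift to $H^*(N,C_0)$ and $p$ lifts to $H^*(N,W_0)$, so their products come from $H^*(N,C_0\cup W_0)=0$. Finally $p^j$ restricts to zero on $C_0$, so it lies in $\Psi^*J^q$, and $J^q=I^q=\Lambda\omega$ because $q>11$. From $p^j\theta=\pm\mu$ and $\theta\omega=\mu$ we get $p^j=\pm\omega$.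
\end{proof}

The classes $\hat x,\hat z$ contribute to the Lefschetz number, so we need for them the analogue of Proposition~\ref{prop:steenX}. It follows by duality from the Cartan formula, up to terms caused by the torsion of $B$. For $\ell\in\{2,3\}$ put $E_i=p^iH^1(B;\mathbb{F}_\ell)$. Sorting the basis of Lemma~\ref{lem:cohN} by degree, with $q-7=4(j-2)+1>11$ and $q-3=4(j-1)+1$, gives
\begin{equation}\label{eq:twodeg}
H^{q-7}(N;\mathbb{F}_\ell)=\langle\hat x,\hat z\rangle\oplus E_{j-2},\qquad H^{q-3}(N;\mathbb{F}_\ell)=\langle\theta\hat x,\theta\hat z\rangle\oplus E_{j-1}.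
\end{equation}
Since $px=pz=0$, the classes $x,z$ annihilate $E_{j-2}$ and $E_{j-1}$. So by \eqref{eq:prod} the coefficients in the first summands can be read off from products:
\begin{equation}\label{eq:read}
\begin{aligned}
&v=\alpha\hat x+\alpha'\hat z+v',\ \ v'\in E_{j-2}&&\Longrightarrow\quad x\theta v=\alpha\mu,\ \ z\theta v=\alpha'\mu,\\
&w=\alpha\theta\hat x+\alpha'\theta\hat z+w',\ \ w'\in E_{j-1}&&\Longrightarrow\quad xw=\alpha\mu,\ \ zw=\alpha'\mu.
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:steenN}
$P^1$ (for $\ell=3$) and $\mathrm{Sq}^4$ (for $\ell=2$) map $E_{j-2}$ into $E_{j-1}$, and modulo $E_{j-1}$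
\[
P^1\hat x\equiv-\beta\hat x-\epsilon\beta\hat z,\qquad P^1\hat z\equiv-\beta\hat z;\qquad \mathrm{Sq}^4\hat x\equiv\theta\hat z,\qquad \mathrm{Sq}^4\hat z\equiv0 .
\]
\end{lemma}

\begin{proof}
The powers of $p$ come from $\mathbb{HP}^j$, whose cohomology is concentrated in degrees $0,4,\dots,4j$. So $\mathrm{Sq}^i(p^{j-2})=0$ for $1\le i\le3$, the classes $P^1(p^{j-2})$ and $\mathrm{Sq}^4(p^{j-2})$ are multiples of $p^{j-1}$, and $P^1\omega=\pm P^1(p^j)=0$, $\mathrm{Sq}^4\omega=\mathrm{Sq}^4(p^j)=0$. For $b\in H^1(B)$ the classes $P^1b$ and $\mathrm{Sq}^4b$ lie in $H^5(B)=0$, so the Cartan formula gives the first claim.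

Apply $P^1$ to the four products in \eqref{eq:prod}. Each is $\omega$ or $0$, so $P^1$ kills it, and $v\,P^1w=-P^1v\cdot w$ for $v\in\{x,z\}$, $w\in\{\hat x,\hat z\}$. By Proposition~\ref{prop:steenX},
\begin{align*}
xP^1\hat x&=-x\beta\hat x=-\beta\omega, & zP^1\hat x&=-(z\beta+\epsilon x\beta)\hat x=-\epsilon\beta\omega,\\
xP^1\hat z&=-x\beta\hat z=0, & zP^1\hat z&=-(z\beta+\epsilon x\beta)\hat z=-\beta\omega .
\end{align*}
Mod $2$, the operations $\mathrm{Sq}^1,\mathrm{Sq}^2,\mathrm{Sq}^3$ vanish on $x$ and $z$, so in the same way $v\,\mathrm{Sq}^4w=\mathrm{Sq}^4v\cdot w$, and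
\[
x\,\mathrm{Sq}^4\hat x=0,\qquad z\,\mathrm{Sq}^4\hat x=x\theta\hat x=\mu,\qquad x\,\mathrm{Sq}^4\hat z=0,\qquad z\,\mathrm{Sq}^4\hat z=x\theta\hat z=0 .
\]
Since $\beta=\pm\theta$ and $\theta\omega=\mu$, the second line of \eqref{eq:read} turns these products into the stated congruences.
\end{proof}

\subsection*{Self-maps of $N$}
Let $f\colon N\to N$. Put $f_X=R_Nfi_N\colon X\to X$ and $g=\pi f_Xe$, and let $k$ and $A$ be the data of Section~\ref{sec:lef} for $f_X$. We describe $f^*$ on the generators of $H^*(N)$.

\emph{Classes from $B$.} We claim $f^*\pi_N^*b=\pi_N^*g^*b$ for all $b\in H^*(B;\Lambda)$. For $i\le3$, \eqref{eq:splitN} gives $H^i(N)=\pi_N^*H^i(B)$, so $f^*\pi_N^*b=\pi_N^*b'$; applying $(i_Ne)^*$ gives $b'=(\pi_Nfi_Ne)^*b=g^*b$. In degree $4$ the class $p$ blocks this argument, but $\theta=\pm h^2$ and the claim holds for $h$, so it holds for $\theta$ and on $H^4(B;\Lambda)=\Lambda\theta$. In particular $f^*\theta=k^2\theta$.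

\emph{The class $p$.} By \eqref{eq:splitN}, $H^4(N;\mathbb{Z})=\mathbb{Z}\theta\oplus\mathbb{Z}p$, so $f^*p=\kappa p+\kappa'\theta$ with integers $\kappa,\kappa'$. Since $\theta H^1(B)=0$,
\begin{equation}\label{eq:Ei}
f^*(p^ib)=\kappa^ip^ig^*b\quad(b\in H^1(B;\mathbb{F}_\ell)),\qquad\text{so}\qquad f^*E_i\subset E_i .
\end{equation}

\emph{The classes $x,z$.} As $H^3(B;\mathbb{Q})=0$, we have $H^7(N;\mathbb{Q})=\langle x,z\rangle$, and $R_N^*$, $i_N^*$ are inverse isomorphisms in this degree. So $f^*$ acts on $H^7(N;\mathbb{Q})$ by the matrix $A$.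

\emph{The classes $\hat x,\hat z$.} These were defined separately over each field. To compare a rational trace with its reductions we need one integral matrix. By \eqref{eq:splitN}, $H^{11}(N;\mathbb{Z})=\mathbb{Z}x\theta\oplus\mathbb{Z}z\theta\oplus p^2H^3(B;\mathbb{Z})$, and the last summand is finite. The cup product pairing of $H^{11}(N;\mathbb{Z})$ and $H^{q-7}(N;\mathbb{Z})$ modulo torsion is unimodular, so there are integral classes $\hat x_{\mathbb{Z}},\hat z_{\mathbb{Z}}$ that form a basis of $H^{q-7}(N;\mathbb{Z})$ modulo torsion, dual to $x\theta,z\theta$. Let $\hat A=(\hat a_{il})$ be the integral matrix of $f^*$ in this basis. By the first line of \eqref{eq:read}, the reductions mod $\ell$ of $\hat x_{\mathbb{Z}},\hat z_{\mathbb{Z}}$ are congruent to $\hat x,\hat z$ modulo $E_{j-2}$, and the reduction of a torsion class, which pairs to zero with $x\theta$ and $z\theta$, lies in $E_{j-2}$. With \eqref{eq:Ei} this gives, mod $\ell$,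
\begin{equation}\label{eq:Ahat}
f^*\hat x\equiv\hat a_{11}\hat x+\hat a_{12}\hat z,\qquad f^*\hat z\equiv\hat a_{21}\hat x+\hat a_{22}\hat z\qquad\text{modulo }E_{j-2}.
\end{equation}
Over $\mathbb{Q}$ we have $H^{q-7}(N;\mathbb{Q})=\langle\hat x,\hat z\rangle$ because $H^1(B;\mathbb{Q})=0$; the integral classes map to $\hat x,\hat z$, and \eqref{eq:Ahat} holds with equalities.

\begin{lemma}\label{lem:lefN}
$L(f)=(1+k+k^2)\bigl(1+\kappa+\dots+\kappa^j-\operatorname{tr}A-\operatorname{tr}\hat A\bigr)$.
\end{lemma}

\begin{proof}
Let $H=H^*(N;\mathbb{Q})$, a free module over $\mathbb{Q}[h]/(h^3)$. Since $f^*(hv)=kh\,f^*v$, the filtration $H\supset hH\supset h^2H\supset0$ is preserved. Multiplication by $h^t$ identifies $H/hH$ with the $t$-th quotient, preserves the parity of degrees, and carries $k^tf^*$ to $f^*$. So $L(f)$ is $1+k+k^2$ times the alternating trace on $H/hH$, which has the basis $1,p,\dots,p^j$ in even degrees and $x,z$ and $\hat x,\hat z$ in the odd degrees $7$ and $q-7$. Modulo $hH$ we have $f^*p^i\equiv\kappa^ip^i$, since $\theta=\pm h^2$.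
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:closed}]
We show $L(f)\ne0$, with the same two cases as for $X$.

\emph{Case $k=0$.} By Proposition~\ref{prop:lefX}(b), $A\equiv0\pmod3$. We first deduce $3\mid\kappa$ from the relation $x\hat x=\omega=\pm p^j$. Over $\mathbb{Q}$, \eqref{eq:prod} gives
\[
f^*\omega=f^*x\cdot f^*\hat x=(a_{11}\hat a_{11}+a_{12}\hat a_{12})\,\omega,
\]
while $\theta^2=0$ gives
\[
f^*\omega=\pm(\kappa p+\kappa'\theta)^j=\kappa^j\omega\pm j\kappa^{j-1}\kappa'\,p^{j-1}\theta .
\]
The classes $\omega$ and $p^{j-1}\theta$ are linearly independent, so $\kappa^j=a_{11}\hat a_{11}+a_{12}\hat a_{12}$ is divisible by $3$, and so is $\kappa$. Now work mod $3$. We have $f^*\theta=0$, and $f^*E_{j-1}=0$ by \eqref{eq:Ei}, so $f^*$ vanishes on $H^{q-3}(N;\mathbb{F}_3)$ by \eqref{eq:twodeg}. Hence $P^1f^*\hat x=f^*P^1\hat x=0$ and $P^1f^*\hat z=0$. By \eqref{eq:Ahat} and Lemma~\ref{lem:steenN}, for $i=1,2$,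
\[
0\equiv-\hat a_{i1}\,\beta\hat x-(\epsilon\hat a_{i1}+\hat a_{i2})\,\beta\hat z\qquad\text{modulo }E_{j-1},
\]
so $\hat a_{i1}\equiv\hat a_{i2}\equiv0\pmod3$. By Lemma~\ref{lem:lefN}, $L(f)\equiv1\pmod3$.

\emph{Case $k=\pm1$.} By Proposition~\ref{prop:lefX}(c), $\operatorname{tr}A$ is even. Work mod $2$, where $f^*\theta=\theta$. By Lemma~\ref{lem:steenN}, \eqref{eq:Ei}, \eqref{eq:Ahat} and $\theta E_{j-2}=0$, modulo $E_{j-1}$,
\[
f^*\mathrm{Sq}^4\hat x\equiv\theta\,f^*\hat z=\hat a_{21}\theta\hat x+\hat a_{22}\theta\hat z,\qquad \mathrm{Sq}^4f^*\hat x\equiv\hat a_{11}\theta\hat z .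
\]
So $\hat a_{11}\equiv\hat a_{22}\pmod2$ and $\operatorname{tr}\hat A$ is even. The sum $1+\kappa+\dots+\kappa^j$ is odd: for even $\kappa$ only the first term is odd, and for odd $\kappa$ it has $j+1$ odd terms. This is the only place where the parity of $j$ is used. So the second factor in Lemma~\ref{lem:lefN} is odd, the first is $1$ or $3$, and $L(f)\ne0$.

Thus $N$ has property (L), and we have seen that $N\times N$ does not have the f.p.p.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FPF} \emph{Fixed Point Theory On Fiberings}, \texttt{https://koreascience.kr/article/JAKO197621167806199.pdf}.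

\bibitem{Gromov} Gromov, Publ. IHES 56 (1982).

\bibitem{Hirsch} Hirsch, Ann. of Math. 76 (1962).

\bibitem{IY} Inoue and Yano, Topology 21 (1982).

\bibitem{MS} Milnor and Stasheff, \S\S 8 and 19.

\bibitem{Mumford} Mumford, Amer. J. Math. 101 (1979).

\bibitem{Yau} Yau, PNAS 74 (1977).

\end{thebibliography}
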